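
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Tall compact connected groups are van der Waerden groups}


\begin{abstract}
A compact group is a van der Waerden group if every abstract homomorphism from it to a compact group is continuous. It is tall if it has only finitely many inequivalent continuous irreducible unitary representations of each bounded dimension. We prove that a compact connected group is a van der Waerden group if and only if it is tall, which confirms Conjecture~3.7 of \cite{Comfort}. The main step is a rigidity theorem: for every field $F$ and every $m$, an arbitrary product of simply connected compact simple Lie groups of sufficiently large rank, depending only on $m$, has no nontrivial abstract homomorphism to $GL_m(F)$.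
\end{abstract}

\section{The question and the results}

Throughout, compact groups are Hausdorff, and ``homomorphism'' means abstract homomorphism; continuity is stated whenever it is assumed. A \emph{compact simple Lie group} is a compact connected Lie group whose Lie algebra is simple and nonabelian.

A compact group $G$ is a \emph{van der Waerden group}, or \emph{vdW-group}, if every homomorphism from $G$ to a compact group is continuous. Equivalently, the topology of $G$ is the finest totally bounded group topology on $G$. (If $G$ is a vdW-group, then the canonical homomorphism from $G$ to its completion for any totally bounded group topology is continuous, so that topology is coarser than the given one. Conversely, let $\varphi:G\to K$ be a homomorphism to a compact group. The topology that $G$ inherits from $G\times K$ via $g\mapsto(g,\varphi(g))$ is totally bounded and finer than the given one. If the given one is finest, then the two agree, and $\varphi$ is continuous.) By van der Waerden's theorem, every compact connected semisimple Lie group is a vdW-group.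

A compact group $G$ is \emph{tall} if for every $n$ it has only finitely many pairwise inequivalent continuous irreducible unitary representations of dimension at most $n$. Every vdW-group is tall. The converse fails for profinite groups: some tall profinite groups are not vdW-groups. Conjecture~3.7 of \cite{Comfort} asserts that a compact \emph{connected} group is a vdW-group if and only if it is tall. This is known to hold for compact Lie groups.

Three examples show what is at stake. The circle $\mathbb T$ is not tall, since it has infinitely many characters; nor is it a vdW-group, since it has discontinuous endomorphisms. The group $SU(2)^{\mathbb N}$ is not tall, since its coordinate projections are infinitely many inequivalent representations of dimension $2$; nor is it a vdW-group, since the limit $(x_j)\mapsto\lim_u x_j$ along a nonprincipal ultrafilter $u$ is a surjective homomorphism onto $SU(2)$ that is trivial on the dense subgroup of finitely supported elements. Finally, let $G=\prod_{n\ge2}SU(n)$. Now the dimensions grow, and there is no evident way to map an ultraproduct of the $SU(n)$ onto a nontrivial compact group. Still, $G$ has a huge abstract quotient, namely $G$ modulo the finitely supported elements, and knowing the homomorphisms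 on each factor $SU(n)$ says nothing about this quotient. One has to show that it admits no nontrivial homomorphism to any $U(m)$. This is the kind of statement that we prove.

To state the results we use the structure of compact connected groups, recalled as (F1) in Section~\ref{sec:necessity}. The commutator subgroup $G'$ of a compact connected group $G$ is closed, and there is a continuous surjective homomorphism $q:\prod_{i\in I}L_i\to G'$ with totally disconnected kernel, where the $L_i$ are simply connected compact simple Lie groups. Fix such a $q$ and call the $L_i$ the \emph{factors} of $G$. We say that $G$ has \emph{finite multiplicities} if each isomorphism type of simple group occurs only finitely often among its factors.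

\begin{theorem}\label{thm:main}
For a compact connected group $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] $G$ is a vdW-group;
\item[(b)] $G$ is tall;
\item[(c)] $G=G'$ and $G$ has finite multiplicities;
\item[(d)] $G=G'$, and for every field $F$, every $m\ge1$ and every homomorphism $\rho:G\to GL_m(F)$, the kernel of $\rho$ contains a closed normal subgroup $N$ of $G$ such that $G/N$ is a Lie group.
\end{enumerate}
\end{theorem}

The equivalence of (a) and (b) is the conjecture. The theorem holds for every choice of $q$, and (a) does not mention $q$; so condition (c) does not depend on the choice. In (d) one cannot ask that $\rho$ be continuous when $F=\mathbb C$: if $\sigma$ is an automorphism of the field $\mathbb C$ other than the identity and complex conjugation, then $\sigma|_{\mathbb R}$ is discontinuous, and applying $\sigma$ to matrix entries gives a discontinuous homomorphism $SU(2)\to GL_2(\mathbb C)$. What survives for arbitrary linear targets is control of the kernel.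

The simply connected compact simple Lie groups are $SU(n)$ $(n\ge2)$, $Sp(r)$ $(r\ge2)$, $Spin(N)$ $(N\ge7)$ and five exceptional groups. Here $Sp(r)$ is the group of quaternionic unitary $r\times r$ matrices, so that $Sp(1)\cong SU(2)$. Put
\[
k(SU(n))=\lfloor n/2\rfloor,\qquad k(Sp(r))=r,\qquad k(Spin(N))=\lfloor N/4\rfloor,
\]
and $k(L)=0$ if $L$ is exceptional. For each $K$ only finitely many types satisfy $k(L)\le K$.

\begin{theorem}\label{thm:rigidity}
Let $F$ be a field, let $m\ge1$, and let $(L_i)_{i\in I}$ be any family, of any cardinality and with any repetitions, of simply connected compact simple Lie groups with $2k(L_i)>m$ for all $i$. Then every homomorphism $\rho:\prod_{i\in I}L_i\to GL_m(F)$ is trivial. The condition $2k(L_i)>m$ cannot be weakened to $2k(L_i)\ge m$.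
\end{theorem}

\begin{theorem}\label{thm:extension}
Let $N$ be a closed normal subgroup of a compact group $G$. If $N$ and $G/N$ are vdW-groups, then so is $G$. Hence a compact, not necessarily connected, group $G$ is a vdW-group whenever its identity component $G_0$ is tall and $G/G_0$ is a vdW-group.
\end{theorem}

Section~\ref{sec:necessity} shows that each of (a) and (b) implies (c), by the two constructions seen above for $\mathbb T$ and $SU(2)^{\mathbb N}$. Section~\ref{sec:idea} carries out the proof of Theorem~\ref{thm:rigidity} by hand in a small case. Sections~\ref{sec:blocks}--\ref{sec:rigidity} supply the general proof, Section~\ref{sec:main} deduces Theorem~\ref{thm:main}, and Section~\ref{sec:extension} proves Theorem~\ref{thm:extension}.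

\section{Two obstructions}\label{sec:necessity}

We use the following standard facts.
\begin{itemize}
\item[(F1)] (Structure theorem for compact connected groups, \cite[Ch.~9]{HofmannMorris}.) If $G$ is a compact connected group, then $G'$ is closed, and there are simply connected compact simple Lie groups $(L_i)_{i\in I}$ and a continuous surjective homomorphism $q:\prod_{i\in I}L_i\to G'$ with totally disconnected kernel. The kernel is central: for $z\in\ker q$ the map $h\mapsto hzh^{-1}$ sends the connected group $\prod_iL_i$ to the totally disconnected set $\ker q$, so it is constant.
\item[(F2)] (Peter--Weyl.) Every compact group embeds topologically in a product of unitary groups $U(m)$. In particular a nontrivial compact abelian group has a nontrivial continuous character.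
\item[(F3)] (van der Waerden.) Every compact connected semisimple Lie group is a vdW-group.
\item[(F4)] A continuous surjection $f:A\to B$ from a compact space to a Hausdorff space is a quotient map. So a map $\varphi$ from $B$ to a topological space is continuous if and only if $\varphi\circ f$ is.
\end{itemize}

\begin{lemma}\label{lem:adjoint}
Let $G=G'$ be compact connected, with $q:\prod_{i\in I}L_i\to G$ as in (F1), and put $\bar L_i=L_i/Z(L_i)$. There is a continuous surjective homomorphism $p:G\to\prod_{i\in I}\bar L_i$ such that $p\circ q$ is the product of the quotient maps $L_i\to\bar L_i$.
\end{lemma}

\begin{proof}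
The product of the quotient maps has kernel $\prod_iZ(L_i)$, which is the center of $\prod_iL_i$ and therefore contains $\ker q$. So it factors as $p\circ q$, and $p$ is continuous by (F4).
\end{proof}

Suppose now that $G=G'$ and that $L_j\cong L$ for all $j$ in an infinite set $J\subseteq I$. Put $\bar L=L/Z(L)$, a nontrivial group. Choose isomorphisms $L_j\cong L$ for $j\in J$, use them to identify $\bar L_j$ with $\bar L$, and let $p_J:G\to\bar L^J$ be $p$ followed by the projection. Fix a nonprincipal ultrafilter $u$ on $J$ and define
\[
\lambda:\bar L^J\to\bar L,\qquad \lambda\bigl((x_j)_{j\in J}\bigr)=\lim_ux_j .
\]
The limit exists and is unique because $\bar L$ is compact Hausdorff, and $\lambda$ is a homomorphism because multiplication is continuous. Since $u$ contains all cofinite subsets of $J$, the value of $\lambda$ does not change when finitely many coordinates are altered. Constant families show that $\lambda$ is surjective. For every finite $E\subseteq I$ we therefore have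
\begin{equation}\label{eq:lambda}
\lambda\,p_J\,q\Bigl(\prod_{i\notin E}L_i\Bigr)=\bar L .
\end{equation}
Here and below, a partial product is regarded as the subgroup of the full product that is trivial in the remaining coordinates.

\begin{proposition}\label{prop:necessity}
If a compact connected group $G$ is tall, or is a vdW-group, then $G=G'$ and $G$ has finite multiplicities.
\end{proposition}

\begin{proof}
Suppose first that $G\ne G'$. Then $G/G'$ is a nontrivial compact abelian group, so $G$ has a nontrivial continuous character $\chi:G\to\mathbb T$. Its image is a nontrivial compact connected subgroup of $\mathbb T$, so it is $\mathbb T$. Hence the powers $\chi^n$, $n\in\mathbb Z$, are pairwise distinct, and $G$ is not tall. Now write $\mathbb T=\mathbb R/\mathbb Z$ and choose a $\mathbb Q$-linear map $f:\mathbb R\to\mathbb Q$ with $f(\mathbb Q)=0$ and $f\ne0$. The map $t\mapsto f(t)\sqrt2$ induces a homomorphism $\mathbb T\to\mathbb T$. It kills the dense subgroup $\mathbb Q/\mathbb Z$, and it is nontrivial: if $f(t)=1$, then the image of $t$ is $\sqrt2\bmod\mathbb Z\neq0$. So it is discontinuous. By (F4) its composition with the surjection $\chi$ is discontinuous, and $G$ is not a vdW-group.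

Suppose next that $G=G'$ and $L_j\cong L$ for all $j$ in an infinite set $J$. For $j\in J$ compose $G\to\bar L_j$ with the complexified adjoint representation. It is irreducible, since an invariant subspace is an ideal of the complexification of a compact simple Lie algebra, and that complexification is simple. It is unitary for a suitable inner product. It has dimension $\dim L$, and its pullback under $q$ is nontrivial on $L_j$ and on no other factor. So these representations are pairwise inequivalent, and $G$ is not tall. Furthermore $\lambda$ is trivial on the dense subgroup of finitely supported elements of $\bar L^J$ but is onto $\bar L\ne1$, so it is discontinuous. By (F4), $\lambda\circ p_J$ is discontinuous, and $G$ is not a vdW-group.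
\end{proof}

\section{The idea in a small case}\label{sec:idea}

To go back from (c), we have to exclude exotic homomorphisms defined on infinite products. There is no topology to help us, and such a product is far from being generated by its factors. What we can use are algebraic statements that hold in each factor \emph{with uniform bounds}, because these pass to products coordinate by coordinate. Here is the first one.

\begin{lemma}\label{lem:perfect}
Every element of $SU(2)$ is a commutator. Hence every direct product of copies of $SU(2)$, with any number of factors, is perfect, and so is every homomorphic image of it.
\end{lemma}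

\begin{proof}
Up to conjugation the element is $\mathrm{diag}(e^{i\theta},e^{-i\theta})$. Put $d=\mathrm{diag}(e^{i\theta/2},e^{-i\theta/2})$ and $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Conjugation by $w$ swaps diagonal entries, so $wd^{-1}w^{-1}=d$ and $d\,w\,d^{-1}w^{-1}=d^2$ is the given element. In a direct product, choose the commutators coordinatewise; then every element of the product is a single commutator.
\end{proof}

\begin{example}\label{ex:sp2}
\emph{Every homomorphism $\rho:Sp(2)^I\to GL_2(F)$ is trivial, for every set $I$ and every field $F$.} We may enlarge $F$ and assume that it is algebraically closed. Let $S_1$ and $S_2$ be the two factors of the diagonal subgroup $Sp(1)\times Sp(1)$ of $Sp(2)$, and put $P_1=S_1^I$, $P_2=S_2^I$.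
\begin{enumerate}
\item $P_1$ and $P_2$ commute, and by Lemma~\ref{lem:perfect} both are perfect.
\item \emph{One of them acts trivially on $F^2$.} If $P_1$ has an invariant line, then in a suitable basis it acts by upper triangular matrices. The diagonal entries are homomorphisms from a perfect group to $F^\times$, hence trivial; so $P_1$ acts through the abelian group of unitriangular $2\times2$ matrices, and therefore trivially. If $P_1$ has no invariant line, it acts irreducibly. By Schur's lemma $P_2$ acts by scalars, hence trivially because it is perfect.
\item \emph{Both act trivially.} The permutation matrix swapping the two coordinates conjugates $S_1$ to $S_2$. Taking it in every coordinate of $Sp(2)^I$ conjugates $P_1$ to $P_2$.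
\item \emph{Everything acts trivially.} The subgroup $S_1S_2$ contains a maximal torus of $Sp(2)$, so every element of $Sp(2)$ is conjugate into it. Coordinatewise, every element of $Sp(2)^I$ is conjugate into $P_1P_2$.
\end{enumerate}
\end{example}

Three things change in general. First, if $m$ is larger, step~2 needs more than two commuting perfect groups; the count is made in Lemma~\ref{lem:count}. Second, in $SU(n)$ with $n\ge3$, and in some of the groups $Spin(N)$, the product of the commuting subgroups contains no maximal torus. Step~4 then uses a product of two conjugates; see Lemma~\ref{lem:blocks}(ii).

Third, the ranks may be unbounded. Consider $\prod_iSp(r_i)$ with $r_i\ge2$ unbounded, still with $m=2$. If $P_1$ and $P_2$ use one diagonal $Sp(1)$ in each coordinate, we learn that $\rho$ kills every product, over all $i$, of one diagonal $Sp(1)$ in $Sp(r_i)$. But an element of $\prod_iSp(1)^{r_i}$ with no trivial entry needs $r_i$ such subgroups in coordinate $i$, so no finite number of them suffices in all coordinates at once. The remedy is to let the blocks grow with the rank: use $s_i=\lfloor r_i/2\rfloor$ of the diagonal subgroups in $P_1$ and $s_i$ others in $P_2$. Since $r_i\le3s_i$, three such groups, all conjugate to $P_1$, multiply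 to $\prod_iSp(1)^{r_i}$, whatever the $r_i$ are.

\section{Commuting blocks in a simple group}\label{sec:blocks}

We now find in each classical group the blocks that the argument needs. Part (i) below replaces the swap in step~3 of the example, and part (ii) the conjugation in step~4. The number of conjugates in (ii) is two for every $L$; this uniformity makes (ii) usable in infinite products.

\begin{lemma}\label{lem:blocks}
Let $L$ be a simply connected compact simple Lie group with $k=k(L)\ge1$. There are pairwise commuting subgroups $S_1,\dots,S_k$ of $L$, each isomorphic to $SU(2)$ or to $SU(2)\times SU(2)$, such that, with $S_B=\prod_{j\in B}S_j$ for $B\subseteq\{1,\dots,k\}$ and $S=S_{\{1,\dots,k\}}$: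
\begin{enumerate}
\item[(i)] if $|B|=|B'|$, then $S_B$ and $S_{B'}$ are conjugate in $L$;
\item[(ii)] every $g\in L$ has the form $g=xsx^{-1}\cdot ys'y^{-1}$ with $x,y\in L$ and $s,s'\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Property (ii) is invariant under conjugating $g$, so we may replace $g$ by a conjugate.

\emph{$L=SU(n)$, $k=\lfloor n/2\rfloor$.} Let $S_j$ be the copy of $SU(2)$ acting on coordinates $2j-1,2j$. A permutation of these $2$-blocks is an even permutation of the coordinates, so its matrix has determinant $1$ and lies in $SU(n)$. This gives (i).

For (ii), we may assume that $g=\mathrm{diag}(a_1,\dots,a_n)$ with $\prod_ja_j=1$. A diagonal matrix need not lie in $S$, because the determinants of its $2$-blocks need not be $1$. Put $b_j=a_1\cdots a_j$, so that $b_0=b_n=1$, and let $d_j(b)$ be the diagonal matrix with $b$ in place $j$, $b^{-1}$ in place $j+1$, and $1$ elsewhere. Then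
\[
g=\prod_{j=1}^{n-1}d_j(b_j),
\]
since the $j$-th entry of the right side is $b_jb_{j-1}^{-1}=a_j$ for $1\le j\le n-1$ and the last entry is $b_{n-1}^{-1}=a_n$. The factors commute. The product over odd $j$ lies in $S$, since $d_{2l-1}(b)\in S_l$. For even $j=2l$, conjugation by the cyclic permutation matrix that shifts each coordinate $j$ to $j-1$ turns $d_{2l}(b)$ into $d_{2l-1}(b)\in S_l$. We multiply this matrix by a scalar of modulus $1$ so that its determinant is $1$; the conjugation does not change. So the product over even $j$ is conjugate in $SU(n)$ to an element of $S$, and (ii) follows.

\emph{$L=Sp(r)$, $k=r$.} Let $S_j\cong SU(2)$ be the $j$-th factor of the diagonal subgroup $Sp(1)^r$. Permutation matrices lie in $Sp(r)$ and give (i). Since $S$ contains a maximal torus, every $g$ is conjugate into $S$, and (ii) holds with $s'=1$.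

\emph{$L=Spin(N)$, $k=\lfloor N/4\rfloor$.} Let $\pi:Spin(N)\to SO(N)$ be the double covering, with kernel $\{\pm1\}$. We use blocks of size $4$: their permutations are even, and, up to at most one plane, $SO(4)^k$ contains the maximal torus. Let $S_j$ be the $\pi$-preimage of the copy of $SO(4)$ on coordinates $4j-3,\dots,4j$. The loop $SO(2)\subset SO(4)$ generates $\pi_1(SO(N))\cong\mathbb Z/2$, so it lifts to a path from $1$ to $-1$ in $S_j$. Hence $S_j$ is a connected double covering of $SO(4)$. Since $\pi_1(SO(4))\cong\mathbb Z/2$, it is the universal covering, so $S_j\cong Spin(4)\cong SU(2)\times SU(2)$.

Let $j\ne l$. For $a\in S_j$ and $b\in S_l$ the elements $\pi(a)$ and $\pi(b)$ commute, so $aba^{-1}b^{-1}\in\{\pm1\}$. This commutator depends continuously on $(a,b)$ in the connected space $S_j\times S_l$ and equals $1$ at $(1,1)$. So $S_j$ and $S_l$ commute. Permutation matrices of $4$-blocks lie in $SO(N)$, and conjugation by their lifts permutes the preimages $S_j$. This gives (i). Finally, $S$ contains $-1$ and maps onto $SO(4)^k$, so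
\[
S=\pi^{-1}(SO(4)^k).
\]

For (ii), conjugate $g$ so that $\pi(g)$ lies in the standard maximal torus of rotations in the planes $\{1,2\},\{3,4\},\dots$, of which there are $\lfloor N/2\rfloor\in\{2k,2k+1\}$. If there are $2k$ planes, then $\pi(g)\in SO(4)^k$ and $g\in S$, so we take $s=g$ and $s'=1$. If there are $2k+1$, write $\pi(g)=t't''$ with $t'\in SO(4)^k$ and $t''$ a rotation of the last plane. Choose $s\in S$ with $\pi(s)=t'$. The permutation swapping the first and the last plane is even, so its matrix lies in $SO(N)$; let $y\in Spin(N)$ be a lift of it. Then $s'=y^{-1}(s^{-1}g)y$ is mapped by $\pi$ to a rotation of the first plane, so $s'\in\pi^{-1}(SO(4)^k)=S$, and $g=s\cdot ys'y^{-1}$.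
\end{proof}

\section{Commuting perfect groups in small dimension}\label{sec:count}

Step~2 of Example~\ref{ex:sp2} says that $F^2$ is too small for two commuting perfect groups to act nontrivially. The general count is as follows. In an irreducible representation, commuting groups act on separate tensor factors, and a perfect group acting nontrivially needs a tensor factor of dimension at least $2$. On reducible representations the dimensions add, and perfect groups cannot hide in the unipotent part.

\begin{lemma}\label{lem:count}
Let $F$ be algebraically closed, and let $P_1,\dots,P_M$ be perfect groups acting on $F^m$ through homomorphisms $P_a\to GL_m(F)$ with pairwise commuting images. If $M>m/2$, then some $P_a$ acts trivially.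
\end{lemma}

\begin{proof}
Since the images commute, the group $D=P_1\times\dots\times P_M$ acts on $F^m$. Let $V_1,\dots,V_l$ be the composition factors, so $\sum_c\dim V_c=m$.

\emph{Each $V_c$ is an external tensor product $\bigotimes_aV_{c,a}$ of simple $P_a$-modules $V_{c,a}$.} Let $V$ be a finite-dimensional simple $D$-module, and let $W\subseteq V$ be a simple $P_1$-submodule. The sum of the translates $gW$ with $g\in P_2\times\dots\times P_M$ is $D$-invariant, hence equal to $V$. Each $gW$ is isomorphic to $W$ as a $P_1$-module, because $g$ commutes with $P_1$. So $V$ is a direct sum of copies of $W$. Since $F$ is algebraically closed, Schur's lemma gives $\mathrm{End}_{P_1}(W)=F$, and therefore the evaluation map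
\[
W\otimes_F\mathrm{Hom}_{P_1}(W,V)\to V
\]
is bijective. It is an isomorphism of $D$-modules if $P_1$ acts on the first tensor factor and $P_2\times\dots\times P_M$ acts on the second by composition. The second factor is a simple module for $P_2\times\dots\times P_M$, because a proper nonzero submodule would give one of $V$. Now induct on $M$.

\emph{The count.} Let $A_c$ be the set of $a$ such that $P_a$ acts nontrivially on $V_c$, or equivalently on $V_{c,a}$. Every $1$-dimensional representation of a perfect group is trivial, so $\dim V_{c,a}\ge2$ for $a\in A_c$. Hence $\dim V_c\ge2^{|A_c|}\ge2|A_c|$. If every $a$ belonged to some $A_c$, then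
\[
M\le\sum_c|A_c|\le\tfrac12\sum_c\dim V_c=\tfrac m2,
\]
contrary to hypothesis. So some $P_a$ acts trivially on every composition factor.

\emph{The unipotent part.} In a basis adapted to a composition series, this $P_a$ acts by upper unitriangular matrices, which form a nilpotent group. The image of $P_a$ is perfect and nilpotent, hence trivial.
\end{proof}

\section{Proof of the rigidity theorem}\label{sec:rigidity}

\begin{proof}[Proof of Theorem~\ref{thm:rigidity}]
Replacing $F$ by an algebraic closure, we may assume that $F$ is algebraically closed. Put $H=\prod_{i\in I}L_i$, $k_i=k(L_i)$ and $M=\lfloor m/2\rfloor+1$, so $M>m/2$. The hypothesis $2k_i>m$ says that $k_i\ge M$, so $s_i=\lfloor k_i/M\rfloor\ge1$. Let $S_{i,B}\subseteq L_i$ be the subgroups of Lemma~\ref{lem:blocks}, and $S_i=S_{i,\{1,\dots,k_i\}}$.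

For a family $\mathbf B=(B_i)_{i\in I}$ of subsets $B_i\subseteq\{1,\dots,k_i\}$ with $|B_i|=s_i$, put
\[
P_{\mathbf B}=\prod_{i\in I}S_{i,B_i}\subseteq H .
\]
By Lemma~\ref{lem:blocks}(i), applied in each coordinate, all the groups $P_{\mathbf B}$ are conjugate in $H$. Because the blocks in each $L_i$ commute, multiplication makes $S_{i,B_i}$ a homomorphic image of a direct product of copies of $SU(2)$. So the same is true of $P_{\mathbf B}$, which is therefore perfect by Lemma~\ref{lem:perfect}.

\emph{One of them is killed.} As $Ms_i\le k_i$, we can choose for each $i$ pairwise disjoint subsets $B_{i,1},\dots,B_{i,M}$ of $\{1,\dots,k_i\}$ of size $s_i$. The groups $P_a=\prod_iS_{i,B_{i,a}}$, $1\le a\le M$, are perfect and commute pairwise. By Lemma~\ref{lem:count}, $\rho(P_a)=1$ for some $a$.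

\emph{All of them are killed.} By conjugacy, $\rho(P_{\mathbf B})=1$ for every $\mathbf B$.

\emph{The product of the $S_i$ is killed.} We have $k_i<M(s_i+1)\le2Ms_i$, so $\{1,\dots,k_i\}$ is a union of $2M$ subsets of size $s_i$, with overlaps and repetitions allowed. Since $S_{i,B\cup B'}=S_{i,B}S_{i,B'}$ and the number $2M$ is independent of $i$, the group $\prod_iS_i$ is a product of $2M$ groups $P_{\mathbf B}$. Hence $\rho(\prod_iS_i)=1$.

\emph{Everything is killed.} By Lemma~\ref{lem:blocks}(ii), applied in each coordinate, every $h\in H$ is a product of two $H$-conjugates of elements of $\prod_iS_i$. So $\rho(h)=1$.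

\emph{Sharpness.} Let $m=2r$. The groups $SU(2r)\subset GL_{2r}(\mathbb C)$ and, for $r\ge2$, $Sp(r)\subset GL_{2r}(\mathbb C)$ have $k=r$, so that $2k=m$, and their inclusions are nontrivial. So $2k(L_i)\ge m$ does not suffice.
\end{proof}

\begin{remark}
The proof uses no topology on the product $H$ and no special property of the field. The largeness of the factors enters once, in $s_i\ge1$: every $L_i$ must have room for $M$ commuting conjugate blocks. In particular, $\prod_{n\ge2}SU(n)$ modulo its finitely supported elements has no nontrivial homomorphism to any $GL_m(F)$. Indeed, the corresponding homomorphism on $\prod_{n\ge2}SU(n)$ is trivial on the finitely many factors with $2\lfloor n/2\rfloor\le m$, since it kills all finitely supported elements, and on the product of the other factors by Theorem~\ref{thm:rigidity}.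
\end{remark}

\section{Proof of the main theorem}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:necessity} gives (a)$\Rightarrow$(c) and (b)$\Rightarrow$(c). We show that (c) implies (a), (b) and (d), and that (d) implies (c).

\emph{Consequences of (c).} Let $G=G'$ have finite multiplicities, with $q:\prod_{i\in I}L_i\to G$. For $m\ge1$ put
\[
E_m=\{i\in I:2k(L_i)\le m\},\qquad N_m=q\Bigl(\prod_{i\notin E_m}L_i\Bigr).
\]
Only finitely many types satisfy $2k(L)\le m$, and each of them occurs finitely often, so $E_m$ is finite. The subgroup $N_m$ is compact, hence closed, and it is normal because $q$ is surjective. The map $q$ induces a continuous surjection $\prod_{i\in E_m}L_i\to G/N_m$, so $G/N_m$ is a quotient of a compact connected semisimple Lie group, or of the trivial group, by a closed normal subgroup. Hence it is itself a compact connected semisimple Lie group or trivial. By Theorem~\ref{thm:rigidity}, applied to $\rho\circ q$ on $\prod_{i\notin E_m}L_i$,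
\begin{equation}\label{eq:kernel}
N_m\subseteq\ker\rho\qquad\text{for every field $F$ and every homomorphism }\rho:G\to GL_m(F).
\end{equation}

(c)$\Rightarrow$(d). This is \eqref{eq:kernel} with $N=N_m$.

(c)$\Rightarrow$(a). By (F2) a map to a compact group is continuous as soon as its compositions with suitable continuous homomorphisms to groups $U(m)$ are. So it suffices to show that every homomorphism $\varphi:G\to U(m)$ is continuous. By \eqref{eq:kernel}, applied to $U(m)\subset GL_m(\mathbb C)$, it factors through a homomorphism $G/N_m\to U(m)$. The latter is continuous by (F3), hence so is $\varphi$.

(c)$\Rightarrow$(b). Fix $n$. If $m\le n$, then $E_m\subseteq E_n$ and so $N_n\subseteq N_m$. By \eqref{eq:kernel}, every continuous irreducible representation of $G$ of dimension at most $n$ factors through $G/N_n$. Pulling back to $\prod_{i\in E_n}L_i$ preserves irreducibility and inequivalence. So it suffices that a simply connected compact semisimple Lie group has finitely many continuous irreducible representations of dimension at most $n$, up to equivalence. These correspond to dominant weights $\mu=\sum_ta_t\omega_t$ with integers $a_t\ge0$ and $\omega_t$ the fundamental weights. Weyl's formula gives the dimension $\prod_{\alpha>0}\langle\mu+\delta,\alpha^\vee\rangle/\langle\delta,\alpha^\vee\rangle$,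 where $\delta=\sum_t\omega_t$. Every factor is at least $1$, and the factor of the $t$-th simple root is $a_t+1$. So dimension at most $n$ forces all $a_t<n$.

(d)$\Rightarrow$(c). Assume (d) and suppose that $L_j\cong L$ for all $j$ in an infinite set $J$. Let $m=\dim L$, and let $\rho:G\to GL_m(\mathbb C)$ be the homomorphism $\lambda\circ p_J:G\to\bar L$ of Section~\ref{sec:necessity} followed by the complexified adjoint representation of $L$, which is faithful on $\bar L$. Let $N\subseteq\ker\rho$ be closed and normal with $G/N$ a Lie group. A Lie group has no small subgroups: some neighborhood $U$ of $1$ in $G/N$ contains no nontrivial subgroup. The preimage of $U$ in $\prod_iL_i$ is a neighborhood of $1$, so it contains $\prod_{i\notin E}L_i$ for some finite $E$. The image of this subgroup in $G/N$ is a subgroup contained in $U$, hence trivial. Thus $q(\prod_{i\notin E}L_i)\subseteq N\subseteq\ker\rho=\ker(\lambda\circ p_J)$. This contradicts \eqref{eq:lambda}, since $\bar L\ne1$.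
\end{proof}

\begin{corollary}
A compact connected group is a vdW-group, equivalently is tall, if and only if it is a quotient, by a closed totally disconnected central subgroup, of a product of simply connected compact simple Lie groups in which each isomorphism type occurs only finitely often.
\end{corollary}

\begin{proof}
If $G$ is a vdW-group, then (c) holds, and $q$ exhibits $G$ as such a quotient by (F1) and (F4). Conversely, let $G$ be such a quotient of $H=\prod_iL_i$. The commutator subgroup $H'$ is closed by (F1), and it contains every $L_i=L_i'$, so it is dense; hence $H=H'$. With $q=\mathrm{id}$, the group $H$ satisfies (c), so it is a vdW-group. Finally, a quotient of a vdW-group by a closed normal subgroup is a vdW-group, by (F4).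
\end{proof}

\section{Extensions}\label{sec:extension}

\begin{proof}[Proof of Theorem~\ref{thm:extension}]
Let $\varphi:G\to K$ be a homomorphism to a compact group. We show that its graph $\Delta=\{(g,\varphi(g)):g\in G\}$ is closed, by comparing it with its closure $\Gamma=\overline\Delta\subseteq G\times K$, which is a compact group.

Since $N$ is a vdW-group, $\varphi|_N$ is continuous, so $N^*=\{(n,\varphi(n)):n\in N\}$ is compact. It is normalized by $\Delta$, because $N$ is normal in $G$. The normalizer of the closed subgroup $N^*$ is closed: it consists of the $x$ such that $xN^*x^{-1}\subseteq N^*$ and $x^{-1}N^*x\subseteq N^*$, which are closed conditions. So $N^*$ is normal in $\Gamma$, and $\Gamma/N^*$ is a compact group.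

The homomorphism $G\to\Gamma/N^*$, $g\mapsto(g,\varphi(g))N^*$, is trivial on $N$. The induced homomorphism $G/N\to\Gamma/N^*$ is continuous because $G/N$ is a vdW-group. So its image is compact. It is also dense, because $\Delta$ is dense in $\Gamma$. Hence it is all of $\Gamma/N^*$, that is, $\Gamma=\Delta N^*=\Delta$.

Thus $\Delta$ is compact. The projection $\Delta\to G$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism, and $\varphi$ is its inverse followed by the projection $\Delta\to K$. So $\varphi$ is continuous.

For the last statement of the theorem, take $N=G_0$. If $G_0$ is tall, it is a vdW-group by Theorem~\ref{thm:main}.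
\end{proof}

In the last statement of Theorem~\ref{thm:extension}, the assumption that $G/G_0$ be a vdW-group cannot be dropped: if $G$ is a vdW-group, then so is its quotient $G/G_0$, by (F4).

\begin{thebibliography}{9}

\bibitem{Comfort}
\emph{Contributions To The Bohr Topology By W. W. Comfort},
\url{http://repositori.uji.es/xmlui/bitstream/handle/10234/182460/64330.pdf?sequence=2&isAllowed=y}.

\bibitem{HofmannMorris}
Hofmann and Morris,
\emph{The Structure of Compact Groups}.

\end{thebibliography}

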